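\title{Row overlaps determine containment of $F$-supports of skew Schur functions}

\begin{abstract}
The $F$-support of a skew shape records which compositions occur when its skew Schur function is expanded in fundamental quasisymmetric functions; equivalently, it records which descent sets occur among its standard Young tableaux. We prove the conjecture that, for skew shapes $A$ and $B$ with the same number of cells, the $F$-support of $A$ contains that of $B$ exactly when every row overlap partition of $A$ is dominated by the corresponding one of $B$. The proof rests on an explicit criterion for a descent set to occur in a shape, in which the shape enters only through the numbers of $a\times b$ rectangles that it contains.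
\end{abstract}

\section{Introduction}

Which descent sets occur among the standard Young tableaux of a skew shape, and which features of the shape decide this? We begin with the definitions.

A \emph{partition} is a weakly decreasing sequence $\lambda=(\lambda_1,\lambda_2,\dots)$ of nonnegative integers that is eventually zero. For partitions $\mu\subseteq\lambda$, meaning $\mu_i\le\lambda_i$ for all $i$, the \emph{skew shape} $\lambda/\mu$ is the set of cells $(i,j)$ with $\mu_i<j\le\lambda_i$. The cell $(i,j)$ lies in row $i$ and column $j$, and rows are numbered from the top (English notation). Shapes are considered up to translation. A \emph{standard Young tableau} of a shape $A$ with $n$ cells, or \emph{tableau} for short, is a bijective filling of $A$ with the labels $1,\dots,n$ that increases from left to right in each row and from top to bottom in each column. A label $i\in\{1,\dots,n-1\}$ is a \emph{descent} of a tableau $T$ if $i+1$ lies in a row strictly below the row of $i$. If the descents are $d_1<\dots<d_j$, we let $\operatorname{co}(T)$ be the composition $(d_1,d_2-d_1,\dots,n-d_j)$ of $n$.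

The skew Schur function $s_A$ is the sum of the monomials $\prod_{c\in A}x_{\phi(c)}$ over all fillings $\phi$ of $A$ with positive integers that increase weakly along rows and strictly down columns. For a composition $\alpha=(\alpha_1,\dots,\alpha_m)$ of $n$, the fundamental quasisymmetric function $F_\alpha$ is the sum of the monomials $x_{i_1}\cdots x_{i_n}$ over all $i_1\le\dots\le i_n$ with $i_j<i_{j+1}$ whenever $j=\alpha_1+\dots+\alpha_l$ for some $l<m$. The $F_\alpha$ are linearly independent, and Gessel's theorem states that
\[
s_A=\sum_T F_{\operatorname{co}(T)},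
\]
where $T$ runs over the tableaux of shape $A$. The \emph{$F$-support} $\operatorname{supp}_F(A)$ is the set of compositions with nonzero coefficient in this expansion, that is, the set of all $\operatorname{co}(T)$. This description of the support is the only outside result that we use. It also shows one reason to compare supports: if $s_A-s_B$ is a nonnegative combination of Schur functions, then it is a nonnegative combination of the $F_\alpha$, and so $\operatorname{supp}_F(A)\supseteq\operatorname{supp}_F(B)$.

Cells that share a row or a column constrain each other's labels, so a shape whose cells are spread out should have a large support. Row overlaps measure this. Suppose that $A$ occupies rows $1,\dots,\ell$, and let $k\ge1$. For $1\le i\le\ell-k+1$, the $i$-th \emph{$k$-row overlap} of $A$ is the number of columns that contain a cell of $A$ in each of the rows $i,\dots,i+k-1$. Sorting these numbers into weakly decreasing order and discarding zeros gives a partition $\operatorname{rows}_k(A)$. Thus $\operatorname{rows}_1(A)$ lists the row lengths, and $\operatorname{rows}_k(A)=\emptyset$ for $k>\ell$. For partitions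 $\rho,\sigma$, possibly of different sizes, \emph{dominance} $\rho\preccurlyeq\sigma$ means $\rho_1+\dots+\rho_i\le\sigma_1+\dots+\sigma_i$ for all $i$.

Consider two cells. In one row they give the support $\{(2)\}$, with $\operatorname{rows}_1=(2)$ and $\operatorname{rows}_2=\emptyset$. In one column they give $\{(1,1)\}$, with $\operatorname{rows}_1=(1,1)$ and $\operatorname{rows}_2=(1)$. In the shape $(2,1)/(1)$ they share neither a row nor a column, the support is $\{(2),(1,1)\}$, and $\operatorname{rows}_1=(1,1)$, $\operatorname{rows}_2=\emptyset$. The last shape has the largest support and the smallest overlaps, while the first two are incomparable in both respects. Row lengths alone do not suffice, since they do not distinguish the last two shapes. One is led to ask whether the overlaps for all $k$ together, compared in dominance order, decide containment of supports. They do.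

An \emph{$a\times b$ rectangle} is a set of cells formed by $a$ consecutive rows and $b$ consecutive columns. For a skew shape $B$, let $N_B(a,b)$ be the number of $a\times b$ rectangles contained in $B$. Pairs $(a,b)$ of integers $a,b\ge1$ are called \emph{indices} and are ordered componentwise.

\begin{theorem}\label{thm:main}
For skew shapes $A$ and $B$ with the same number $n$ of cells, the following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{supp}_F(A)\supseteq\operatorname{supp}_F(B)$;
\item[(ii)] $N_A(a,b)\le N_B(a,b)$ for all $a,b\ge1$;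
\item[(iii)] $\operatorname{rows}_k(A)\preccurlyeq\operatorname{rows}_k(B)$ for all $k\ge1$.
\end{enumerate}
\end{theorem}

The equivalence of (i) and (iii) is the conjecture posed in \cite{slides}. For $n=0$ all three conditions hold, so we assume $n\ge1$. The sizes must agree: a single cell has smaller overlaps than a row of two cells, but the two supports are disjoint.

Theorem~\ref{thm:main} follows from a description of the support itself. Encode a composition of $n$ by the word $v=v_1\cdots v_{n-1}\in\{R,D\}^{n-1}$ with $v_i=D$ exactly when $i$ is a partial sum of the composition. The \emph{word of a tableau} then has $v_i=D$ exactly when $i$ is a descent. We say that $v$ is a word \emph{on the labels} $1,\dots,n$, with the letter $v_i$ standing between $i$ and $i+1$; words on other intervals of labels are defined by shifting. An \emph{$R$-segment} of $v$ is a nonempty interval $\{s,\dots,t\}$ of labels with $v_s=\dots=v_{t-1}=R$, and \emph{$D$-segments} are defined in the same way. A single label is a segment of both kinds. An \emph{$(a,b)$-cover} of $v$ is a family of pairwise disjoint segments consisting of at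 most $a-1$ $R$-segments and at most $b-1$ $D$-segments, and
\[
U_v(a,b)=\text{the least number of labels left uncovered by an $(a,b)$-cover of $v$}.
\]
For the word on no labels, $U$ is identically $0$.

\begin{theorem}\label{thm:criterion}
Let $A$ be a skew shape with $n\ge1$ cells and let $v\in\{R,D\}^{n-1}$. There is a tableau of shape $A$ with word $v$ if and only if $N_A(a,b)\le U_v(a,b)$ for all $a,b\ge1$.
\end{theorem}

At $(a,b)=(1,1)$ both sides equal $n$. At $(1,2)$ the inequality expresses that the labels of a $D$-segment lie in different rows: a $D$-segment misses all but one cell of each row, and $N_A(1,2)$ is the sum over the nonempty rows of the length minus one. The next example shows that indices with $a,b\ge2$ carry further information.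

\begin{example}\label{ex:running}
Let $A=(3,2,2)/(2)$, a $2\times2$ square in rows $2,3$ with a detached cell $(1,3)$. Then $N_A(1,1)=5$, $N_A(1,2)=N_A(2,1)=2$, $N_A(2,2)=1$, and $N_A$ vanishes elsewhere. The conditions $U_v(1,2)\ge2$ and $U_v(2,1)\ge2$ exclude the six words that contain $DDD$ or $RRR$. The condition $U_v(2,2)\ge1$ forbids covering all five labels by one $R$-segment and one $D$-segment. In the remaining words segments have at most three labels, so such a cover has sizes $3+2$ or $2+3$, and the further words excluded are $RRDD$ and $DDRR$. Eight words survive. On the other side, the square has two tableaux, with words $w=RDR$ and $w=DRD$. Giving the detached cell the label $1,\dots,5$ produces the words $Dw$, $RDw_2w_3$, $w_1RDw_3$, $w_1w_2RD$, $wR$. These are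
\[
DRDR,\ RDDR,\ RRDR,\ RDRD,\ RDRR,\ DDRD,\ DRDD,\ DRRD,
\]
with $DRDR$ and $RDRD$ obtained twice: eight words, none of them excluded.
\end{example}

Section~\ref{sec:reduction} proves necessity in Theorem~\ref{thm:criterion} and derives Theorem~\ref{thm:main}. The rest of the paper proves sufficiency by placing one label at a time. The induction needs a stronger statement that remembers the previous cell (Section~\ref{sec:induction}). Its engine is a pair of inequalities with the same constant. When two incomparable indices that differ by $s$ in one coordinate and by $t$ in the other are replaced by their meet and join, the rectangle counts gain at least $s+t-1$ (Section~\ref{sec:shape}), while the corresponding exchange of covers costs at most $s+t-1$ (Section~\ref{sec:runs}). Sections~\ref{sec:tight} and~\ref{sec:room} use this balance to choose the cell for the first label and to show that the choice works.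

Throughout, $(x)_+=\max(x,0)$, and $[\,S\,]$ is $1$ if the statement $S$ holds and $0$ otherwise.

\section{Rectangles, necessity, and the reduction to the criterion}\label{sec:reduction}

Let $B=\lambda/\mu$. Since $\lambda$ and $\mu$ are weakly decreasing, the $a\times b$ rectangle with top row $i$ and left column $j$ lies in $B$ exactly when $\mu_i<j$ and $j+b-1\le\lambda_{i+a-1}$. Hence the number of $a\times b$ rectangles in $B$ with top row $i$ is
\begin{equation}\label{eq:rho}
\rho_i(a,b)=(\lambda_{i+a-1}-\mu_i-b+1)_+,\qquad\text{and}\qquad N_B(a,b)=\sum_{i\ge1}\rho_i(a,b).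
\end{equation}
We say that $(a,b)$ \emph{fits in row $i$} if some $a\times b$ rectangle in $B$ has top row $i$. This means $\rho_i(a,b)\ge1$, and then the rectangle with top row $i$ and left column $\mu_i+1$ lies in $B$. Likewise $(a,b)$ \emph{fits in column $j$} if some $a\times b$ rectangle in $B$ has left column $j$. Let $\mathrm{rw}(a,b)$ and $\mathrm{cl}(a,b)$ be the numbers of rows and of columns in which $(a,b)$ fits. A subscript restricts the count, so that $\mathrm{rw}_{>u}(a,b)$ counts the rows $i>u$ in which $(a,b)$ fits.

The \emph{transpose} $B^t$ is the reflection of $B$ in the main diagonal. It is again a skew shape, $N_{B^t}(b,a)=N_B(a,b)$, and $(a,b)$ fits in column $j$ of $B$ exactly when $(b,a)$ fits in row $j$ of $B^t$. By \eqref{eq:rho}, $\rho_i(a,b)-\rho_i(a,b+1)=[\,\rho_i(a,b)\ge1\,]$. Summing over $i$ and transposing gives, with $N=N_B$,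
\begin{equation}\label{eq:diff}
N(a,b)-N(a,b+1)=\mathrm{rw}(a,b),\qquad N(a,b)-N(a+1,b)=\mathrm{cl}(a,b).
\end{equation}
In particular, $N$ drops by at least $1$ along each unit step that starts at an index where $N\ge1$.

\begin{lemma}\label{lem:dominance}
Conditions (ii) and (iii) of Theorem~\ref{thm:main} are equivalent.
\end{lemma}

\begin{proof}
The $i$-th $k$-row overlap counts the $k\times1$ rectangles with top row $i$, so it equals $\rho_i(k,1)$, and \eqref{eq:rho} gives $N(k,b)=\sum_i(\rho_i(k,1)-(b-1))_+$. It therefore suffices to show that partitions $\rho,\sigma$ satisfy $\rho\preccurlyeq\sigma$ if and only if $\sum_i(\rho_i-t)_+\le\sum_i(\sigma_i-t)_+$ for all integers $t\ge0$.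

Suppose $\rho\preccurlyeq\sigma$, and let $m$ be the number of $i$ with $\rho_i>t$. Then
\[
\sum_i(\rho_i-t)_+=\sum_{i\le m}\rho_i-mt\le\sum_{i\le m}\sigma_i-mt\le\sum_i(\sigma_i-t)_+ .
\]
Conversely, given $m\ge1$, take $t=\sigma_m$. Then
\[
\sum_{i\le m}\rho_i\le mt+\sum_i(\rho_i-t)_+\le mt+\sum_i(\sigma_i-t)_+=\sum_{i\le m}\sigma_i. \qedhere
\]
\end{proof}

In a tableau of $\lambda/\mu$, the cells with labels at most $m$ form, together with $\mu$, the diagram of a partition: the neighbors to the left of and above such a cell lie in $\mu$ or carry smaller labels. So removing the cells in the order of their labels passes through skew shapes with outer partition $\lambda$ and a growing inner partition. An $R$-segment takes at most one cell from each column, and so it shortens each rectangle by at most one row; a $D$-segment narrows it by at most one column. An $a\times b$ rectangle therefore survives $a-1$ $R$-segments and $b-1$ $D$-segments, and only the uncovered labels can use the rectangles up. The next proof makes this count precise.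

\begin{lemma}[Necessity]\label{lem:necessity}
If $B$ has a tableau with word $v$, then $N_B(a,b)\le U_v(a,b)$ for all $a,b$.
\end{lemma}

\begin{proof}
Fix $(a,b)$ and an optimal $(a,b)$-cover. Its segments and the uncovered labels partition $\{1,\dots,n\}$ into intervals. Remove the corresponding cells piece by piece in increasing order. Let a piece change the inner partition from $\mu'$ to $\mu''$, and write $\rho',N'$ and $\rho'',N''$ for the counts of $\lambda/\mu'$ and $\lambda/\mu''$.

\emph{An $R$-segment.} Along the segment the row number weakly decreases, while within a column larger labels lie strictly lower. So no two cells of the segment share a column. This gives $\mu''_{i+1}\le\mu'_i$, for otherwise the cells $(i,\mu'_i+1)$ and $(i+1,\mu'_i+1)$ would both lie in $\mu''$ and not in $\mu'$. By \eqref{eq:rho}, $\rho'_i(x,y)\le\rho''_{i+1}(x-1,y)$, and hence $N'(x,y)\le N''(x-1,y)$, for $x\ge2$.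

\emph{A $D$-segment.} The row number strictly increases, so each row loses at most one cell and $\mu''_i\le\mu'_i+1$. Hence $\rho'_i(x,y)\le\rho''_i(x,y-1)$ and $N'(x,y)\le N''(x,y-1)$ for $y\ge2$.

\emph{An uncovered label.} One part of $\mu'$ grows by $1$, so $N'(x,y)\le N''(x,y)+1$.

Start at the index $(a,b)$ and apply these inequalities in turn. There are at most $a-1$ steps of the first kind and at most $b-1$ of the second, so the index stays $\ge(1,1)$. The final shape is empty, and so $N_B(a,b)$ is at most the number of uncovered labels.
\end{proof}

For a fixed index the bound is attained by some tableau, namely the one that makes its first segments as long as the shape allows.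

\begin{lemma}\label{lem:peeling}
For every skew shape $B$ and index $(a,b)$ there is a tableau of shape $B$ whose word $v$ satisfies $U_v(a,b)\le N_B(a,b)$.
\end{lemma}

\begin{proof}
A cell $(i+1,j)$ of $\lambda/\mu$ is the top cell of its column exactly when $j\le\mu_i$, and every cell of row $1$ is a top cell. Removing all top cells therefore gives the inner partition $\mu'$ with $\mu'_1=\lambda_1$ and $\mu'_{i+1}=\min(\lambda_{i+1},\mu_i)$. We claim that $\rho'_{i+1}(x,y)=\rho_i(x+1,y)$ for all $x,y\ge1$. If $\mu_i\le\lambda_{i+1}$, both sides equal $(\lambda_{i+x}-\mu_i-y+1)_+$. Otherwise both vanish, because $\lambda_{i+x}\le\lambda_{i+1}=\mu'_{i+1}<\mu_i$. Since $\rho'_1=0$, the new shape has $N'(x,y)=N(x+1,y)$. By transposition, removing the first cell of every row gives a skew shape with $N'(x,y)=N(x,y+1)$.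

Fill $B$ as follows. First, $a-1$ times, remove all column tops of the current shape and give them the next labels from left to right. The row of the top cell weakly decreases from left to right, so each nonempty strip is an $R$-segment. Then, $b-1$ times, remove all first cells of rows and label them from top to bottom; each nonempty strip is a $D$-segment. The remaining shape has $N_B(a,b)$ cells, which receive the remaining labels in any standard way. The result is a tableau: each stage leaves a skew shape, a strip of the first kind has one cell per column and increases along rows, and a strip of the second kind has one cell per row and increases down columns. The strips form an $(a,b)$-cover that misses $N_B(a,b)$ labels.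
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:dominance} it remains to show that (i) and (ii) are equivalent. Assume (ii), and let $v$ be the word of a tableau of $B$. Then $N_A\le N_B\le U_v$ by Lemma~\ref{lem:necessity}, so $v$ is the word of a tableau of $A$ by Theorem~\ref{thm:criterion}. Assume (i), fix $(a,b)$, and let $v$ be the word given by Lemma~\ref{lem:peeling} for $B$. Then $v$ is the word of a tableau of $A$, so $N_A(a,b)\le U_v(a,b)\le N_B(a,b)$ by Lemma~\ref{lem:necessity}.
\end{proof}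

\section{Placing the first label}\label{sec:induction}

It remains to construct a tableau with word $v$ when $N_B\le U_v$. A \emph{northwest corner} of $B=\lambda/\mu$ is a cell $c=(r,\mu_r+1)\in B$ with $r=1$ or $\mu_{r-1}>\mu_r$. These are the cells that can carry the label $1$. Removing $c$ raises $\mu_r$ by one, so only $\rho_r$ changes, and
\begin{equation}\label{eq:remove}
N_{B\setminus c}(a,b)=N_B(a,b)-[\,(a,b)\text{ fits in row }r\,].
\end{equation}
The natural plan is to choose $c$ and apply induction to $B\setminus c$ and the word $v'$ on the labels $2,\dots,n$. Two forces act on the choice, and both are visible in the shape of Example~\ref{ex:running}.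

\begin{example}\label{ex:forces}
The shape $A=(3,2,2)/(2)$ has the northwest corners $(1,3)$ and $(2,1)$. At the indices $(1,1),(1,2),(2,1),(2,2)$ its rectangle counts are $5,2,2,1$.

Let $v=DRRD$, so $v'=RRD$. The values of $U_{v'}$ at the four indices are $4,2,1,0$. At $(1,1)$, $(2,1)$, $(2,2)$ the count $N_A$ is too large by one, so by \eqref{eq:remove} these three indices must all fit in the row of $c$. The largest of them, $(2,2)$, fits only in row $2$, and the two smaller ones fit there too. So $c=(2,1)$ is forced, and it leads to the left tableau below.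

Let $v=DDRD$, so $v'=DRD$, with values $4,2,2,1$. Now $N_A$ is too large only at $(1,1)$, and both corners give $N_{A\setminus c}\le U_{v'}$. But $c=(2,1)$ fails: the labels $2$ and $3$ would need two different rows below row $2$. The higher corner $(1,3)$ leads to the right tableau.
\[
\begin{array}{ccc} & & 4\\ 1&3&\\ 2&5&\end{array}
\qquad\qquad\qquad
\begin{array}{ccc} & & 1\\ 2&4&\\ 3&5&\end{array}
\]
\end{example}

The example suggests the rule for a word that begins with $D$: collect the indices at which $N_B$ exceeds $U_{v'}$, show that there is a largest one, and take the highest row in which it fits. It also shows that the inequality $N_{B\setminus c}\le U_{v'}$ is too weak an induction hypothesis, since the tableau of $B\setminus c$ must begin below $c$. We build this requirement into the statement.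

A \emph{marker} for $B=\lambda/\mu$ is either empty or a pair $(e,x)$, where $x\in\{R,D\}$ and $e=(r_e,c_e)$ is a removable corner of $\mu$, that is, $c_e=\mu_{r_e}>\mu_{r_e+1}$. One thinks of $e$ as the cell of the previous label and of $x$ as the previous letter. A northwest corner in row $i$ is \emph{allowed} by $(e,D)$ if $i>r_e$ and by $(e,R)$ if $i\le r_e$; the empty marker allows every corner. A tableau is \emph{compatible} with the marker if its smallest label is in an allowed corner. For a northwest corner $(i,\mu_i+1)$ we have
\begin{equation}\label{eq:rowcol}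
i\le r_e\iff \mu_i+1>c_e ,
\end{equation}
because $i\le r_e$ gives $\mu_i\ge c_e$, and $i>r_e$ gives $\mu_i\le\mu_{r_e+1}<c_e$.

For a word $v$ on at least one label and a letter $x$, let $\operatorname{tail}_x(v)$ be the word on the labels that remain after deleting the longest $x$-segment containing the smallest label.

\begin{proposition}\label{prop:pointed}
Let $B$ be a skew shape with $n\ge1$ cells, let $v\in\{R,D\}^{n-1}$, and let a marker be given. Assume that for all indices $(a,b)$:
\begin{enumerate}
\item[(A1)] $N_B(a,b)\le U_v(a,b)$;
\item[(A2)] $N_B(a,b)-\mathrm{rw}_{>r_e}(a,b)\le U_{\operatorname{tail}_D(v)}(a,b)$ if the marker is $(e,D)$, and $N_B(a,b)-\mathrm{cl}_{>c_e}(a,b)\le U_{\operatorname{tail}_R(v)}(a,b)$ if the marker is $(e,R)$.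
\end{enumerate}
Then $B$ has a tableau with word $v$ that is compatible with the marker.
\end{proposition}

The empty marker gives sufficiency in Theorem~\ref{thm:criterion}.

\begin{remark}
Condition (A2) is what necessity dictates. In a tableau compatible with $(e,D)$, the initial $D$-segment occupies distinct rows below $r_e$. Removing it lowers $\rho_i(a,b)$ by at most $1$, and only for rows $i>r_e$ in which $(a,b)$ fits. The remaining shape has a tableau with word $\operatorname{tail}_D(v)$, so Lemma~\ref{lem:necessity} gives (A2). In the failed attempt of Example~\ref{ex:forces}, the shape $A\setminus(2,1)$ has four cells, one row lies below the marker, and $\operatorname{tail}_D(DRD)$ has two labels, so (A2) at $(1,1)$ would read $4-1\le2$.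
\end{remark}

\begin{lemma}[Transposition]\label{lem:transpose}
Let $v^t$ be obtained from $v$ by exchanging $R$ and $D$, and let the transpose of a marker $(e,x)$ be $(e^t,x')$ with $e^t=(c_e,r_e)$ and $x'\ne x$. Proposition~\ref{prop:pointed} holds for $B$, $v$ and a marker if and only if it holds for the transposed data.
\end{lemma}

\begin{proof}
Let $i$ and $i+1$ be in the cells $(r,c)$ and $(r',c')$ of a tableau. If $r<r'$ and $c<c'$, then $(r,c')$ lies in $B$ and its label is strictly between $i$ and $i+1$, which is impossible. If $r'\le r$ and $c'\le c$, then $(r',c)$ lies in $B$ and the label at $(r',c')$ is at most the label at $(r,c)$, which is also impossible. So $r'>r$ holds exactly when $c'\le c$, and transposing a tableau turns its word $v$ into $v^t$. Next, $N_{B^t}(b,a)=N_B(a,b)$, $U_{v^t}(b,a)=U_v(a,b)$ and $\operatorname{tail}_{x'}(v^t)=\operatorname{tail}_x(v)^t$. The count $\mathrm{rw}_{>r_e}(a,b)$ for $B$ is the count $\mathrm{cl}_{>r_e}(b,a)$ for $B^t$, and $r_e$ is the column of $e^t$, so the two forms of (A2) are exchanged. By \eqref{eq:rowcol}, the corners allowed by $(e,R)$ are those in columns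 $>c_e$, so allowed corners correspond under transposition.
\end{proof}

We prove Proposition~\ref{prop:pointed} by induction on $n$. Let $n=1$ and $B=\{c\}$. Both tails are words on no labels. For $(e,D)$, condition (A2) at $(1,1)$ reads $1-\mathrm{rw}_{>r_e}(1,1)\le0$, so $c$ lies in a row $>r_e$. For $(e,R)$ it says that $c$ lies in a column $>c_e$, so $c$ is allowed by \eqref{eq:rowcol}.

\medskip\noindent\textbf{The setting of the inductive step.} Let $n\ge2$. By Lemma~\ref{lem:transpose} we may assume $v_1=D$. The following notation is fixed for the rest of the paper. Let $B=\lambda/\mu$, $v$ and the marker satisfy (A1) and (A2), and write $N=N_B$. Let $\{1,\dots,Q\}$ be the longest initial $D$-segment of $v$, so $Q\ge2$. Let $v'$ be the word on the labels $2,\dots,n$ and $v''$ the word on the labels $Q+1,\dots,n$, and put $U'=U_{v'}$, $U''=U_{v''}$. Then $\operatorname{tail}_R(v)=v'$ and $\operatorname{tail}_D(v)=\operatorname{tail}_D(v')=v''$. For all indices,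
\begin{equation}\label{eq:Ucompare}
U_v(a,b)\le U'(a,b)+1,\qquad U_v(a,b+1)\le U''(a,b)\le U'(a,b).
\end{equation}
Indeed, a cover of $v'$ is a cover of $v$ that misses the additional label $1$; a cover of $v''$ together with $\{1,\dots,Q\}$ is a cover of $v$ with one more $D$-segment; and a cover of $v'$ restricts to a cover of $v''$ with no new uncovered labels. Put $u=r_e$ if the marker is $(e,D)$, and $u=0$ otherwise. Then for all indices
\begin{equation}\label{eq:u}
N(a,b)-\mathrm{rw}_{>u}(a,b)\le U''(a,b).
\end{equation}
For $(e,D)$ this is (A2). For $u=0$ the left side is $N(a,b+1)$ by \eqref{eq:diff}, and $N(a,b+1)\le U_v(a,b+1)\le U''(a,b)$ by (A1) and \eqref{eq:Ucompare}.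

\begin{proposition}\label{prop:corner}
In this setting there is an allowed northwest corner $c=(r,\mu_r+1)$ such that for all indices:
\begin{enumerate}
\item[(B1)] $N_{B\setminus c}(a,b)\le U'(a,b)$;
\item[(B2)] $P(a,b)\le U''(a,b)$, where $P(a,b)=N(a,b)-\mathrm{rw}_{\ge r}(a,b)$.
\end{enumerate}
\end{proposition}

This completes the inductive step. The cell $c$ is a removable corner of the inner partition of $B\setminus c$, since $\mu_r+1>\mu_{r+1}$, so $(c,D)$ is a marker for $B\setminus c$. Removing $c$ does not change $\mathrm{rw}_{>r}$, so by \eqref{eq:remove} the left side of (A2) for $B\setminus c$ and $(c,D)$ is $P(a,b)$. Thus (B1) and (B2) are (A1) and (A2) for $B\setminus c$, $v'$ and $(c,D)$. By induction, $B\setminus c$ has a tableau on the labels $2,\dots,n$ with word $v'$ and with the label $2$ in a row $>r$. Placing $1$ in $c$ gives a tableau of $B$ with word $Dv'=v$, compatible with the given marker. The remaining sections prove Proposition~\ref{prop:corner}.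

\section{Inequalities for rectangle counts}\label{sec:shape}

The facts in this section hold for every skew shape. They all come from one observation: deleting the top row of a rectangle gives a shorter rectangle that starts one row lower, so shorter rectangles fit in strictly more rows.

\begin{lemma}\label{lem:fit}
\begin{enumerate}
\item[(F1)] If $(a,b)$ fits in a row or column and $(a',b')\le(a,b)$, then $(a',b')$ fits in the same row or column.
\item[(F2)] If $(a,b)$ fits in row $i$ and $a\ge2$, then $(a-1,b)$ fits in row $i+1$. If $(a,b)$ fits in column $j$ and $b\ge2$, then $(a,b-1)$ fits in column $j+1$.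
\item[(F3)] Let $a<a'$, $b\le b'$, $r_0\ge1$, and $\delta=\mathrm{rw}_{\ge r_0}(a,b)-\mathrm{rw}_{\ge r_0}(a',b')$. If $(a',b')$ fits in some row $\ge r_0$, then $\delta\ge a'-a$. If $(a,b)$ fits in some row $\ge r_0$, then $\delta\ge1$.
\item[(F4)] If $a<a'$ and $N(a',b)\ge1$, then $\mathrm{rw}(a,b)\ge2$. If $b<b'$ and $N(a,b')\ge1$, then $\mathrm{cl}(a,b)\ge2$.
\item[(F5)] Let $x\le x'$, $y<y'$ and $N(x,y')\ge1$. Then $\mathrm{cl}(x,y)-\mathrm{cl}(x',y')\ge y'-y$, and the difference is at least $y'-y+1$ if $N(x',y')=0$.
\end{enumerate}
\end{lemma}

\begin{proof}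
For (F1), take the subrectangle with the same top left cell. For (F2), delete the top row or the left column.

For (F3), note that by (F1) the number $\delta$ counts the rows $\ge r_0$ in which $(a,b)$ fits and $(a',b')$ does not. Suppose that $(a',b')$ fits in some row $\ge r_0$, and let $i^*$ be the largest row in which it fits. For $1\le m\le a'-a$, the index $(a'-m,b')$ fits in row $i^*+m$ by (F2), hence so does $(a,b)$, while $(a',b')$ does not. So $\delta\ge a'-a\ge1$. If $(a',b')$ fits in no row $\ge r_0$, then $\delta=\mathrm{rw}_{\ge r_0}(a,b)$, which gives the second claim in the remaining case.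

For (F4), apply (F3) with $r_0=1$: $\mathrm{rw}(a,b)\ge\mathrm{rw}(a',b)+1\ge2$. The second claim is the transpose.

For (F5), if $N(x',y')\ge1$, the claim is the transpose of (F3). If $N(x',y')=0$, then $\mathrm{cl}(x',y')=0$, and the transpose of (F3) for $(x,y)$ and $(x,y')$ gives $\mathrm{cl}(x,y)\ge y'-y+\mathrm{cl}(x,y')\ge y'-y+1$.
\end{proof}

\begin{lemma}[Gain at meet and join]\label{lem:gain}
If $a<a'$, $b<b'$, $N(a',b)\ge1$ and $N(a,b')\ge1$, then
\[
N(a,b)+N(a',b')-N(a,b')-N(a',b)\ge(a'-a)+(b'-b)-1 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:diff} the left side is $\sum_{k=b}^{b'-1}\bigl(\mathrm{rw}(a,k)-\mathrm{rw}(a',k)\bigr)$. By (F3) with $r_0=1$, the term $k=b$ is at least $a'-a$ because $N(a',b)\ge1$, and each of the other $b'-b-1$ terms is at least $1$ because $N(a,k)\ge N(a,b')\ge1$.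
\end{proof}

The $2\times2$ square gives equality at $(1,1)$ and $(2,2)$, namely $4+1-2-2=1$. The positivity hypotheses are needed: for a single cell and the indices $(1,1)$, $(3,2)$, the left side is $1$ and the right side is $2$.

\section{Covers as sets of runs}\label{sec:runs}

To compare $U'$ at different indices we need to recombine optimal covers. A segment with at least two labels may as well be extended to the whole run of equal letters that contains it, so a cover is essentially a choice of runs, and only adjacent runs interfere with each other.

Let $L_0=\{2,\dots,Q\}$, which may be a single label. If $Q<n$, then $v_Q=R$; cut $v_Q\cdots v_{n-1}$ into maximal blocks of equal letters, and let a block $v_s\cdots v_{t-1}$ define the interval $\{s,\dots,t\}$. Call these intervals $L_1,\dots,L_H$ in order, with $H=0$ if $Q=n$. Then $L_j$ is a $D$-segment of $v'$ for even $j$ and an $R$-segment for odd $j$, and $|L_j|\ge2$ for $j\ge1$. Consecutive intervals share exactly one label, and nonconsecutive ones are disjoint. For $v=DDRRDR$, for instance, $L_0=\{2,3\}$, $L_1=\{3,4,5\}$, $L_2=\{5,6\}$, $L_3=\{6,7\}$.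

We call $0,1,\dots,H$ the \emph{runs} and the pairs $\{j,j+1\}$ the \emph{edges}. For a set $J$ of runs, let $|J|_R$ and $|J|_D$ be the numbers of its odd and even elements, call $(|J|_R,|J|_D)$ its \emph{type}, and let $e(J)$ be the number of edges contained in $J$. The number of labels of $v'$ outside the chosen intervals is
\[
w(J)=\Bigl|\{2,\dots,n\}\setminus\bigcup_{j\in J}L_j\Bigr|=n-1-\sum_{j\in J}|L_j|+e(J).
\]
A pair $(K,K')$ is a \emph{redistribution} of $(J,J')$ if $K\cap K'=J\cap J'$ and $K\cup K'=J\cup J'$. Each run then lies in as many of $K,K'$ as of $J,J'$, so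
\begin{equation}\label{eq:redistribute}
w(K)+w(K')-w(J)-w(J')=e(K)+e(K')-e(J)-e(J').
\end{equation}
The lengths of the runs have disappeared, and only edges matter. The run $0$ plays a special role. In $v$ it absorbs the label $1$ at no cost, and for $v''$ it is already deleted, so that it is present without using up a $D$-segment.

\begin{lemma}\label{lem:runs}
\begin{enumerate}
\item[(a)] If $J$ has type $(a-1,b-1)$, then $U'(a,b)\le w(J)$ and $N(a,b)\le w(J)+1-[\,0\in J\,]$.
\item[(b)] If $0\in J$ and $J$ has type $(a-1,b)$, then $N(a,b)-\mathrm{rw}_{>u}(a,b)\le w(J)$.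
\item[(c)] For every index $(a,b)$ there are an index $(a_1,b_1)\le(a,b)$ and a set $J$ of type $(a_1-1,b_1-1)$ with $w(J)\le U'(a,b)+k$, where $k=(a-a_1)+(b-b_1)$.
\item[(d)] For every index $(a,b)$ there are an index $(a_1,b_1)\le(a,b)$ and a set $J\ni0$ of type $(a_1-1,b_1)$ with $w(J)\le U''(a,b)+k$, where $k=(a-a_1)+(b-b_1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Give each label shared by two intervals $L_j$, $L_{j+1}$ with $j,j+1\in J$ to $L_j$. This makes the intervals disjoint and yields an $(a,b)$-cover of $v'$ that misses $w(J)$ labels. As a cover of $v$ it also misses the label $1$, unless $0\in J$, in which case $L_0$ extends to the $D$-segment $\{1,\dots,Q\}$. So $U_v(a,b)\le w(J)+1-[\,0\in J\,]$, and (A1) gives the bound on $N$.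

(b) Intersect the intervals $L_j$, $j\in J\setminus\{0\}$, with $\{Q+1,\dots,n\}$, make them disjoint as in (a), and discard empty ones. This is an $(a,b)$-cover of $v''$, since $J\setminus\{0\}$ has $b-1$ even elements. The labels that it misses are those of $\{2,\dots,n\}$ outside $\bigcup_{j\in J}L_j$, because this union contains $L_0$. So $U''(a,b)\le w(J)$, and \eqref{eq:u} applies.

(c) Take an optimal $(a,b)$-cover of $v'$. Each of its segments with at least two labels lies in a unique $L_j$, of its own kind. Let $J$ be the set of these $j$, and put $(a_1,b_1)=(|J|_R+1,|J|_D+1)\le(a,b)$. At most $a+b-2-|J|=k$ segments are single labels, and the others lie in $\bigcup_{j\in J}L_j$. So the cover misses at least $w(J)-k$ labels.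

(d) Take an optimal $(a,b)$-cover of $v''$, let $J_0$ be the set of runs that contain one of its segments with at least two labels, and let $J=J_0\cup\{0\}$. Here $0\notin J_0$, so $(a_1,b_1)=(|J|_R+1,|J|_D)$ is an index $\le(a,b)$. At most $a+b-2-|J_0|=k$ segments are single labels. The $w(J)$ labels outside $\bigcup_{j\in J}L_j$ are labels of $v''$ that only these single labels can cover, so the cover misses at least $w(J)-k$ labels.
\end{proof}

Given two sets of runs, one with more $R$-runs and the other with more $D$-runs, we want to redistribute them into a small set and a large set while creating few edges. The runs in the symmetric difference must be shared out. The large set takes most of them, and to break as many edges as possible, the runs given to the small set should be isolated from each other and away from the ends.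

\begin{lemma}[Selection]\label{lem:select}
Let $p,q\ge0$ and $s,t\ge1$. In a sequence of length $M$ consisting of $2p+s$ letters $R$ and $2q+t$ letters $D$, one can choose positions containing exactly $p$ letters $R$ and $q$ letters $D$, no two of them consecutive and none equal to $1$ or $M$.
\end{lemma}

\begin{proof}
Delete $s-1$ letters $R$ and $t-1$ letters $D$. A good choice in the shorter sequence is good in the original one, since a chosen letter keeps the unchosen letters before it, after it, and between it and other chosen letters. So assume $s=t=1$, and put $m=p+q$, so that $M=2m+2$. For $0\le j\le m$ let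
\[
Z_j=\{2,4,\dots,2j\}\cup\{2j+3,2j+5,\dots,2m+1\}.
\]
Each $Z_j$ has $m$ elements, no two consecutive, and avoids $1$ and $M$. Let $\varphi(j)$ be the number of letters $R$ in $Z_j$. Since $Z_j$ arises from $Z_{j-1}$ by replacing $2j+1$ with $2j$, we have $|\varphi(j)-\varphi(j-1)|\le1$. The sets $Z_0$ and $Z_m$ partition $\{2,\dots,2m+1\}$, so $\varphi(0)+\varphi(m)\in\{2p-1,2p,2p+1\}$. Hence one of $\varphi(0),\varphi(m)$ is at most $p$ and one is at least $p$, and $\varphi(j)=p$ for some $j$. This $Z_j$ contains $m-p=q$ letters $D$.
\end{proof}

The hypothesis $s,t\ge1$ cannot be dropped: in $RDR$, where $p=1$, $s=0$, $q=0$, $t=1$, no interior position contains an $R$.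

\begin{lemma}[Uncrossing]\label{lem:uncross}
Let $J,J'$ be sets of runs with $s=|J'|_R-|J|_R\ge1$ and $t=|J|_D-|J'|_D\ge1$. There is a redistribution $(K,K')$ of $(J,J')$ with $K$ of type $(|J|_R,|J'|_D)$, $K'$ of type $(|J'|_R,|J|_D)$, and
\[
e(K)+e(K')\le e(J)+e(J')+s+t-1 .
\]
\end{lemma}

\begin{proof}
List the symmetric difference $S$ of $J$ and $J'$ in increasing order. With $p=|J\setminus J'|_R$ and $q=|J'\setminus J|_D$, it contains $2p+s$ odd and $2q+t$ even runs. Choose $Z\subseteq S$ with $p$ odd and $q$ even runs by Lemma~\ref{lem:select}, and put $K=(J\cap J')\cup Z$ and $K'=(J\cap J')\cup(S\setminus Z)$. The types are as stated. An edge inside $J\cap J'$ counts twice, and an edge between $J\cap J'$ and $S$ counts once, both before and after. An edge inside $S$ joins consecutive members of the list. No such edge lies in $Z$, so it counts afterwards only if both ends avoid $Z$. Each member of $Z$ belongs to two of the $|S|-1$ consecutive pairs, and these pairs are distinct. So at most $|S|-1-2(p+q)=s+t-1$ such edges count afterwards.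
\end{proof}

For $J=\{0\}$ and $J'=\{1\}$ we get $K=\emptyset$ and $K'=\{0,1\}$, at the cost of $s+t-1=1$ edge. This matches the gain of $1$ for the $2\times2$ square in Lemma~\ref{lem:gain}.

\section{Tight indices and the choice of the corner}\label{sec:tight}

By (A1) and \eqref{eq:Ucompare}, $N\le U'+1$ everywhere. Call an index \emph{tight} if $N(a,b)=U'(a,b)+1$. The index $(1,1)$ is tight, since $N(1,1)=n$ and $U'(1,1)=n-1$; this is where the size of the shape must match the length of the word. At a tight index $N\ge1$, so there are finitely many. By \eqref{eq:remove}, condition (B1) asks for a row in which all tight indices fit, and by (F1) such a row exists once the tight indices have a maximum.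

To apply uncrossing we must pass from a tight index to a set of runs. Lemma~\ref{lem:runs}(c) may lower the index, to account for segments that are single labels. Tightness restricts this sharply.

\begin{lemma}\label{lem:base}
Let $(a,b)$ be tight. There are an index $(a_1,b_1)\le(a,b)$, called a \emph{base}, and a set $I$ of type $(a_1-1,b_1-1)$ with $0\notin I$ and $w(I)=N(a_1,b_1)-1$, such that one of the following holds:
\begin{enumerate}
\item[($\alpha$)] $a_1=a$ and $\mathrm{rw}(a,z)=1$ for $b_1\le z<b$;
\item[($\beta$)] $b_1=b$ and $\mathrm{cl}(z,b)=1$ for $a_1\le z<a$.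
\end{enumerate}
\end{lemma}

\begin{proof}
Take $(a_1,b_1)$, $I$ and $k$ from Lemma~\ref{lem:runs}(c). Any monotone path from $(a_1,b_1)$ to $(a,b)$ has $k$ unit steps, and $N\ge1$ along it, so by \eqref{eq:diff} and Lemma~\ref{lem:runs}(a),
\[
w(I)+1\le U'(a,b)+1+k=N(a,b)+k\le N(a_1,b_1)\le w(I)+1-[\,0\in I\,].
\]
Equality holds throughout. So $0\notin I$, $w(I)=N(a_1,b_1)-1$, and $N$ drops by exactly $1$ at every step of every such path. If $a_1<a$ and $b_1<b$, the step from $(a-1,b-1)$ to $(a-1,b)$ gives $\mathrm{rw}(a-1,b-1)=1$, whereas $N(a,b-1)\ge1$ gives $\mathrm{rw}(a-1,b-1)\ge2$ by (F4). So one coordinate agrees, and \eqref{eq:diff} gives ($\alpha$) or ($\beta$).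
\end{proof}

Note that $b_1<b$ forces ($\alpha$) and $a_1<a$ forces ($\beta$).

\begin{lemma}\label{lem:join}
The componentwise maximum of two tight indices is tight. Hence there is a largest tight index $\tau$.
\end{lemma}

\begin{proof}
It suffices to treat incomparable tight indices $(a,b')$ and $(a',b)$ with $a<a'$ and $b<b'$. Let $(a_1,b_1')$ with the set $I$ and $(a_1',b_1)$ with the set $I'$ be their bases.

The bases are still incomparable. If $a_1'\le a$, then ($\beta$) for $(a',b)$ gives $\mathrm{cl}(a,b)=1$, while $N(a,b')\ge1$ gives $\mathrm{cl}(a,b)\ge2$ by (F4). If $b_1'\le b$, then ($\alpha$) for $(a,b')$ gives $\mathrm{rw}(a,b)=1$, while $N(a',b)\ge1$ gives $\mathrm{rw}(a,b)\ge2$. So $a_1'>a\ge a_1$ and $b_1'>b\ge b_1$.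

Put $s=a_1'-a_1$ and $t=b_1'-b_1$. Lemma~\ref{lem:uncross} for $J=I$, $J'=I'$ gives $K$ of type $(a_1-1,b_1-1)$ and $K'$ of type $(a_1'-1,b_1'-1)$ with $w(K)+w(K')\le w(I)+w(I')+s+t-1$, by \eqref{eq:redistribute}. Lemma~\ref{lem:gain} and Lemma~\ref{lem:runs}(a), applied to $K$ and then to $K'$, give
\begin{align*}
N(a_1',b_1')&\ge N(a_1,b_1')+N(a_1',b_1)-N(a_1,b_1)+s+t-1\\
&\ge \bigl(w(I)+1\bigr)+\bigl(w(I')+1\bigr)-\bigl(w(K)+1\bigr)+s+t-1\\
&\ge w(K')+1\ \ge\ U'(a_1',b_1')+1 .
\end{align*}
So $(a_1',b_1')$ is tight, and in particular $N(a_1',b_1')\ge1$.

It remains to see that $(a_1',b_1')=(a',b')$. If $b_1'<b'$, then ($\alpha$) for $(a,b')$ gives $\mathrm{rw}(a,b_1')=1$, which contradicts (F4) because $a<a_1'$. If $a_1'<a'$, then ($\beta$) for $(a',b)$ gives $\mathrm{cl}(a_1',b)=1$, which contradicts (F4) because $b<b_1'$.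
\end{proof}

Following Example~\ref{ex:forces}, let $r$ be the smallest row $>u$ in which $\tau$ fits, and let $c=(r,\mu_r+1)$.

\begin{lemma}\label{lem:choice}
The row $r$ exists, $c$ is an allowed northwest corner of $B$, and (B1) holds. In particular $\mu_{r-1}>\mu_r$ if $r\ge2$.
\end{lemma}

\begin{proof}
\emph{Existence.} If $\mathrm{rw}_{>u}(\tau)=0$, then \eqref{eq:u} and \eqref{eq:Ucompare} give $N(\tau)\le U''(\tau)\le U'(\tau)$, contradicting tightness.

\emph{Northwest corner.} The cell $c$ lies in $B$ because $\tau$ fits in row $r$. Let $r\ge2$. If $r-1=u$, then the marker is $(e,D)$ with $r_e=r-1$, and $\mu_{r-1}>\mu_r$ because $e$ is a removable corner. If $r-1>u$ and $\mu_{r-1}=\mu_r$, then \eqref{eq:rho} gives $\rho_{r-1}(\tau)\ge\rho_r(\tau)\ge1$, contradicting the minimality of $r$.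

\emph{Allowed.} For $(e,D)$ we have $r>u=r_e$. For $(e,R)$, condition (A2) at $\tau=(a,b)$ reads $N(\tau)-\mathrm{cl}_{>c_e}(\tau)\le U'(\tau)=N(\tau)-1$. So some $a\times b$ rectangle in $B$ has left column $j>c_e$; let $i_1$ be its top row. We slide it upward. Let $i$ be the smallest row with $\mu_i<j$. Then $i\le i_1$, and $i\le r_e$ because $\mu_{r_e}=c_e<j$. Since $j+b-1\le\lambda_{i_1+a-1}\le\lambda_{i+a-1}$, the rectangle with top row $i$ and left column $j$ lies in $B$. Here $u=0$, so $r\le i\le r_e$.

\emph{Condition (B1).} A tight index is $\le\tau$, so it fits in row $r$ by (F1), and \eqref{eq:remove} gives $N_{B\setminus c}=N-1=U'$ there. At the other indices $N\le U'$ already.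
\end{proof}

\section{Room below the corner}\label{sec:room}

It remains to prove (B2). Call the rows $i$ with $u<i<r$ the \emph{middle rows}. The known inequality \eqref{eq:u} subtracts $\mathrm{rw}_{>u}$, while (B2) subtracts only $\mathrm{rw}_{\ge r}$, so the two differ exactly at indices that fit in a middle row. The choice of $r$ gave up these rows for the sake of $\tau$, and we must show that the initial $D$-segment did not need them.

Suppose that (B2) fails at some index. By \eqref{eq:u} this index fits in a middle row. So $r\ge2$, and Lemma~\ref{lem:choice} gives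
\begin{equation}\label{eq:step}
\mu_i\ge\mu_{r-1}\ge\mu_r+1\quad\text{for all } i<r .
\end{equation}
Thus every rectangle in $B$ with top row $<r$ has left column $\ge\mu_r+2$. We attach a set of runs to $\tau$ and another to the failing index, redistribute them, and contradict Lemma~\ref{lem:runs}.

\subsection*{Two sets of runs}

\begin{lemma}\label{lem:first}
There are an index $(a_0,b_0)$ that fits in row $r$ and in no middle row, and a set $I$ of type $(a_0-1,b_0-1)$ with $0\notin I$ and $w(I)=N(a_0,b_0)-1$.
\end{lemma}

\begin{proof}
Let $(a_0,b_0)$ and $I$ be given by Lemma~\ref{lem:base} for $\tau$. Since $(a_0,b_0)\le\tau$, it fits in row $r$, and hence in column $\mu_r+1$. If $(a_0,b_0)=\tau$, it fits in no middle row by the choice of $r$. Otherwise, in case ($\alpha$) it fits in only one row, which is $r$. In case ($\beta$) it fits in only one column, which is $\mu_r+1$, and by \eqref{eq:step} it then fits in no row $<r$.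
\end{proof}

\begin{lemma}\label{lem:second}
There are an index $(a,b)$ that fits in a middle row and a set $I'\ni0$ of type $(a-1,b)$ with $w(I')\le P(a,b)-1$.
\end{lemma}

\begin{proof}
By \eqref{eq:rho},
\[
P(x,y)=\sum_{i<r}\rho_i(x,y)+\sum_{i\ge r}\rho_i(x,y+1),
\]
and every term weakly increases when $x$ or $y$ decreases. Let $(x,y)$ fit in a middle row. We claim that decreasing either coordinate by $1$ increases $P$ by at least $1$.

If $y\ge2$, the term of that middle row is positive and so increases by $1$ when $y$ decreases. Let $x\ge2$, and let $i_1$ be the largest row $<r$ in which $(x,y)$ fits. If $i_1<r-1$, then $(x-1,y)$ fits in row $i_1+1<r$ by (F2) and $(x,y)$ does not, so this term increases. If $i_1=r-1$, then \eqref{eq:step} gives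
\[
\rho_r(x-1,y+1)=(\lambda_{r+x-2}-\mu_r-y)_+\ge(\lambda_{r+x-2}-\mu_{r-1}-y+1)_+=\rho_{r-1}(x,y)\ge1 .
\]
So the largest row in which $(x-1,y+1)$ fits is $\ge r$. By (F2), $(x,y+1)$ does not fit in it, so this term increases. This proves the claim.

Let $(x,y)$ be an index at which (B2) fails, and take $(a,b)\le(x,y)$, $I'$ and $k$ from Lemma~\ref{lem:runs}(d). All indices $\le(x,y)$ fit in the same middle row by (F1). Descending from $(x,y)$ to $(a,b)$ in $k$ steps gives $P(a,b)\ge P(x,y)+k\ge U''(x,y)+1+k\ge w(I')+1$.
\end{proof}

Fix these data. Indices $\ge(a_0,b_0)$ fit in no middle row, so $(a,b)\not\ge(a_0,b_0)$. Every case below uses the same comparison.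

\begin{lemma}\label{lem:budget}
Let $(K,J)$ be a redistribution of $(I,I')$ with $0\in J$, with $K$ of type $(x-1,y-1)$ and $J$ of type $(x'-1,y')$, where $(x',y')\ge(a_0,b_0)$. Put
\[
\Theta=N(x,y)+P(x',y')-N(a_0,b_0)-P(a,b),\qquad \varepsilon=e(K)+e(J)-e(I)-e(I').
\]
Then $\Theta<\varepsilon$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:runs}(a) gives $N(x,y)-1\le w(K)$. Since $(x',y')$ fits in no middle row, Lemma~\ref{lem:runs}(b) gives $P(x',y')\le w(J)$. By \eqref{eq:redistribute} and Lemmas~\ref{lem:first} and~\ref{lem:second},
\[
N(x,y)-1+P(x',y')\le w(I)+w(I')+\varepsilon\le N(a_0,b_0)+P(a,b)-2+\varepsilon. \qedhere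
\]
\end{proof}

In each case we exhibit a redistribution with $\Theta\ge\varepsilon$. The run $0$ has to move from the set $I'$ to the set attached to the upper index, and since $\{0,1\}$ is the only edge at $0$, this move costs at most one edge.

\subsection*{Case 1: $a<a_0$ and $b\le b_0$}

Take $K=I'\setminus\{0\}$, of type $(a-1,b-1)$, and $J=I\cup\{0\}$, of type $(a_0-1,b_0)$. Then $\varepsilon\le1$, $(x,y)=(a,b)$, $(x',y')=(a_0,b_0)$, and
\begin{equation}\label{eq:movezero}
\Theta=\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a_0,b_0).
\end{equation}
Since $(a_0,b_0)$ fits in row $r$, (F3) gives $\Theta\ge a_0-a\ge1$.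

\subsection*{Case 2: $a<a_0$ and $b>b_0$}

Put $s=a_0-a$ and $t=b-b_0$. Uncross $I'\setminus\{0\}$, of type $(a-1,b-1)$, and $I$, of type $(a_0-1,b_0-1)$. This gives $K$ of type $(a-1,b_0-1)$ and $K'$ of type $(a_0-1,b-1)$, neither containing $0$, at a cost of at most $s+t-1$ edges. Let $J=K'\cup\{0\}$, of type $(a_0-1,b)$. Then $\varepsilon\le s+t$, $(x,y)=(a,b_0)$, $(x',y')=(a_0,b)$, and by \eqref{eq:diff}
\[
\Theta=\sum_{k=b_0}^{b-1}\bigl(\mathrm{rw}(a,k)-\mathrm{rw}(a_0,k)\bigr)+\bigl(\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a_0,b)\bigr).
\]
By (F1), every row contributes a nonnegative amount to each difference. In the term $k=b_0$ the rows $\ge r$ contribute at least $s$ by (F3), and the middle row in which $(a,b)$ fits contributes $1$ more, because $(a,b_0)$ fits there and $(a_0,b_0)$ does not. Each of the $t-1$ terms with $b_0<k<b$ is at least $1$ by (F3), since $N(a,k)\ge N(a,b)\ge1$. So $\Theta\ge(s+1)+(t-1)=s+t$.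

\subsection*{Case 3: $a\ge a_0$ and $b<b_0$}

Put $s=a-a_0\ge0$ and $t=b_0-b\ge1$. The argument of Case 2 meets two obstacles. If $s=0$, Lemma~\ref{lem:uncross} does not apply. If $s\ge1$, it leads to $(x,y)=(a_0,b)$, $(x',y')=(a,b_0)$ and $\varepsilon\le s+t$, while Lemma~\ref{lem:gain} gives only $\Theta\ge s+t-1$. The missing unit is the edge $\{0,1\}$, which is newly created only if $1\in I\setminus I'$. The remedy is to move the run $1$ to the upper set on purpose, and to continue as long as the runs alternate between the two sets. Each further run costs two edges, one inside the chain and one in the uncrossing bound, but it also pushes the two indices one step further apart, and that gains at least as much.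

Let $h\ge0$ be largest such that, for $0\le j\le h$, even $j$ lie in $I'\setminus I$ and odd $j$ lie in $I\setminus I'$. Call $X=\{0,\dots,h\}$ the \emph{chain}. It has $p=\lceil h/2\rceil$ odd and $q+1$ even elements, where $q=\lfloor h/2\rfloor$; so $h=p+q$ and $q\le p\le q+1$.

\medskip\noindent\emph{Case 3a: $s=0$ and $h=0$.} Take $K$ and $J$ as in Case 1. The edge $\{0,1\}$ lies in $J$ only if $1\in I$, and then $1\in I'$ because $h=0$, so the edge was already counted in $I'$. Thus $\varepsilon\le0$. Since $(a,b)\le(a_0,b_0)$, formula \eqref{eq:movezero} and (F1) give $\Theta\ge0$.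

\medskip\noindent\emph{The redistribution when $s+p\ge1$.} This covers the remaining possibilities, since $h\ge1$ implies $p\ge1$. The sets $I\setminus X$ and $I'\setminus X$ have types $(a_0-p-1,\,b_0-1)$ and $(a-1,\,b-q-1)$. The differences required by Lemma~\ref{lem:uncross} are $s+p\ge1$ and $t+q\ge1$. We obtain $K$ of type $(a_0-p-1,\,b-q-1)$ and $K'$ of type $(a-1,\,b_0-1)$, both disjoint from $X$, at a cost of at most $s+p+t+q-1$ edges. Let $J=K'\cup X$, of type $(a+p-1,\,b_0+q)$. Then $(K,J)$ is a redistribution of $(I,I')$. The $h$ edges inside $X$ count in $J$, and none of them counts in $I$ or $I'$. The only other edge that meets $X$ is $\{h,h+1\}$, if $h<H$. By the maximality of $h$, either $h+1$ lies in the one of $I,I'$ that contains $h$, so that the edge counts once before and at most once after, or $h+1$ lies in neither, so that the edge never counts. Therefore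
\begin{equation}\label{eq:cost}
\varepsilon\le s+t+2p+2q-1 .
\end{equation}
Here $(x,y)=(a_0-p,\,b-q)$ and $(x',y')=(a+p,\,b_0+q)$. Apply \eqref{eq:diff} along the paths $(a_0-p,b-q)\to(a_0,b-q)\to(a_0,b)$ and $(a,b_0)\to(a+p,b_0)\to(a+p,b_0+q)$. This gives
\[
\Theta=\Delta+\sum_{i=1}^{p}C_i+\sum_{k=1}^{q}E_k+\Lambda,
\]
where
\begin{align*}
\Delta&=N(a_0,b)+N(a,b_0)-N(a_0,b_0)-N(a,b),\\
C_i&=\mathrm{cl}(a_0-i,\,b-q)-\mathrm{cl}(a+i-1,\,b_0),\\
E_k&=\mathrm{rw}(a_0,\,b-k)-\mathrm{rw}(a+p,\,b_0+k-1),\\
\Lambda&=\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a+p,\,b_0+q).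
\end{align*}
We have $\Lambda\ge0$ by (F1). Since $a_0-i\le a+i-1$, $b-q<b_0$ and $N(a_0-i,b_0)\ge N(a_0,b_0)\ge1$, (F5) gives $C_i\ge t+q$.

\medskip\noindent\emph{Case 3b: $s\ge1$.} Lemma~\ref{lem:gain} applies, since $N(a,b)\ge1$ and $N(a_0,b_0)\ge1$, and gives $\Delta\ge s+t-1$. We claim that $E_k\ge2$. If such a $k$ exists, then $p\ge q\ge1$. If $N(a+p,b_0+k-1)\ge1$, then (F3) gives $E_k\ge s+p\ge2$. Otherwise $E_k=\mathrm{rw}(a_0,b-k)$, and since $N(a,b-k)\ge1$, (F3) gives $E_k\ge\mathrm{rw}(a,b-k)+s\ge2$. Hence
\[
\Theta\ge s+t-1+p(t+q)+2q+\Lambda ,
\]
which reaches the bound \eqref{eq:cost} if $p=0$ or $t+q\ge2$.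

The case $t=1$, $q=0$, $p=1$ remains. Then $b_0=b+1$, $\varepsilon\le s+2$ and $\Theta\ge s+C_1+\Lambda$, so we need $C_1+\Lambda\ge2$, where
\[
C_1=\mathrm{cl}(a_0-1,b)-\mathrm{cl}(a,b_0)\ge1,\qquad \Lambda=\mathrm{rw}_{\ge r}(a,b)-\mathrm{rw}_{\ge r}(a+1,b_0).
\]
If $(a,b)$ fits in a row $\ge r$, then $\Lambda\ge1$ by (F3). If $N(a,b_0)=0$, then $C_1\ge2$ by (F5). Otherwise $N(a,b_0)\ge1$, and $(a,b_0)$ fits in no row $\ge r$ because $(a,b)$ does not. By \eqref{eq:step}, $(a,b_0)$ fits only in columns $\ge\mu_r+2$; let $j^*$ be the largest of them. The columns $\mu_r+1$ and $j^*+1$ are distinct, and $(a,b_0)$ fits in neither. The index $(a_0-1,b)$ fits in both. It fits in column $\mu_r+1$ because it is $\le(a_0,b_0)$, which fits in row $r$. It fits in column $j^*+1$ because it is $\le(a,b)=(a,b_0-1)$, which fits there by (F2). Since $(a_0-1,b)$ also fits in every column in which $(a,b_0)$ fits, $C_1\ge2$.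

\medskip\noindent\emph{Case 3c: $s=0$ and $p\ge1$.} Now $a=a_0$ and $\Delta=0$, and the gain comes from row $r$ and the middle row. The indices $(a_0,b)$ and $(a_0,b-k)$ are $\le(a_0,b_0)$, so they fit in row $r$. Since $a_0<a_0+p$, (F3) gives $\Lambda\ge1$ and shows that the rows $\ge r$ contribute at least $1$ to $E_k$. The middle row in which $(a,b)$ fits contributes $1$ more, since $(a_0,b-k)$ fits there and $(a_0+p,b_0+k-1)\ge(a_0,b_0)$ does not. So $E_k\ge2$ and $\Theta\ge p(t+q)+2q+1$. Subtracting the bound \eqref{eq:cost} gives
\[
\Theta-\varepsilon\ge p(t+q)+2q+1-(t+2p+2q-1)=(p-1)(t-2)+pq .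
\]
For $p=1$ this equals $q\ge0$. For $p\ge2$ we have $q\ge1$, and $t\ge1$, so it is at least $-(p-1)+p=1$.

\medskip
In every case $\Theta\ge\varepsilon$, which contradicts Lemma~\ref{lem:budget}. So (B2) holds, and with Lemma~\ref{lem:choice} this proves Proposition~\ref{prop:corner}. By Section~\ref{sec:induction}, Proposition~\ref{prop:pointed} follows. Its case of the empty marker and Lemma~\ref{lem:necessity} give Theorem~\ref{thm:criterion}, and Theorem~\ref{thm:main} follows by Section~\ref{sec:reduction}. \qed

\begin{thebibliography}{1}

\bibitem{slides}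
\emph{Skew Schur functions: do their row overlaps determine their $F$-supports?},
\texttt{https://www.linux.bucknell.edu/\textasciitilde pm040/MySlides/stanley70\_corrected.pdf}

\end{thebibliography}
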